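# Brunnian links made of convex curves

## The theorem, and what its words mean

**Theorem 1.** If a Brunnian link $L$ has all components convex curves, then $L$ has three components and is isotopic to the Borromean rings.

Let us unpack this word by word.

A *knot* is a subset of $\mathbb R^3$ homeomorphic to a circle, and a *link* is a finite collection of disjoint knots, its components. Links are unoriented. *Isotopic* means ambient isotopic: there is a continuous family of homeomorphisms $\Phi_s$ of $\mathbb R^3$, $s\in[0,1]$, with $\Phi_0=\mathrm{id}$ and $\Phi_1$ carrying one link to the other. (Continuity of a family is meant jointly in $(s,x)$, for the maps and their inverses.) A link is an *unlink* if its components bound disjoint embedded disks, that is, if it can be deformed to separated round circles without passing through itself. Every sublink of an unlink is an unlink.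

A *Brunnian link* is a link with $n\ge 3$ components that is not an unlink, but all of whose proper sublinks are unlinks. It is enough to ask that deleting any single component leaves an unlink. The standard example with three components is the Borromean rings.

A *convex curve* is a simple closed curve that lies in a plane and bounds a convex region of that plane. Nothing else is asked: corners and straight edges are allowed. If $C_i$ is a convex curve in the plane $P_i$, we write $D_i\subset P_i$ for the closed convex region it bounds and $\operatorname{int}D_i$ for the interior of $D_i$ in $P_i$, which is not empty.

The Borromean rings can be built from convex curves. Here is the model we use throughout.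

**(B)** The three ellipses
$$E_1:\ x^2+\tfrac{z^2}{4}=1,\ y=0;\qquad E_2:\ \tfrac{x^2}{4}+y^2=1,\ z=0;\qquad E_3:\ \tfrac{y^2}{4}+z^2=1,\ x=0$$
form the Borromean rings.

By a theorem of Freedman and Skora, no Brunnian link can be realized with all components round circles. Ellipses can do something that circles cannot, and one may ask (the question is posed in "Brunnian Spheres", http://users.wfu.edu/howards/papers/brunnianspheres.pdf): is there a Brunnian link other than the Borromean rings that can be formed out of convex curves? Theorem 1 says no. It claims two things at once: a Brunnian link of convex curves cannot have four or more components, and if it has three it is the Borromean rings.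

We also need the Hopf link, in this position.

**(H)** The circles $(x-\frac12)^2+y^2=1,\ z=0$ and $(x+\frac12)^2+z^2=1,\ y=0$ form a Hopf link. They meet the $x$-axis at $-\frac12,\frac32$ and at $-\frac32,\frac12$, respectively.

We take as standard that (B) and (H) are as claimed, and that neither the Hopf link nor the Borromean rings are an unlink. From convex geometry we use:

- **(F1)** if $D$ is convex in a plane, $a\in\operatorname{int}D$ and $b\in D$, then every point of the segment $[a,b]$ other than $b$ lies in $\operatorname{int}D$;
- **(F2)** the convex hull $\operatorname{conv}X$ of a compact set $X\subset\mathbb R^3$ is compact, and $\varepsilon$-neighborhoods of convex sets are convex;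
- **(F3)** a nonempty compact convex set has an extreme point, and every extreme point of $\operatorname{conv}X$, with $X$ compact, lies in $X$.

Recall that $p\in K$ is *extreme* if $p$ is not a convex combination, with positive weights, of points of $K$ other than $p$.

We say that a link of convex curves is *deformed through convex curves* if it is moved by an ambient isotopy such that every component is a convex curve at each time. For example, if $A_s$ is a path of invertible linear maps with $A_0=\mathrm{id}$, it deforms any link of convex curves through convex curves, since linear maps take planes to planes and convex sets to convex sets.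

## Two disks on a common line

One convex curve is an unlink. Let us look at two. Suppose that $C_i$ and $C_j$ are disjoint and that their planes meet in a line $\ell=P_i\cap P_j$. Then $D_i\cap D_j\subset\ell$, and everything takes place on $\ell$: the disks leave there the intervals (possibly empty, possibly one point) $I=D_i\cap\ell$ and $J=D_j\cap\ell$, and $D_i\cap D_j=I\cap J$.

**Definition (arrows).** Write $i\to j$ if $i\neq j$, $D_i\cap D_j\ne\emptyset$ and $D_i\cap D_j\subset\operatorname{int}D_j$.

If $i\to j$, then $C_j$ misses $D_i$, because a point of $C_j\cap D_i$ would lie in $D_i\cap D_j\subset \operatorname{int}D_j$. On the other hand $C_i$ does meet $D_j$, as the proof below shows. Read $i\to j$ as "$C_i$ passes through the disk $D_j$, and not conversely". In (B) we have $D_1\cap D_2=[-1,1]$ on the $x$-axis, inside $\operatorname{int} D_2$, so $1\to2$. In the same way $D_2\cap D_3=[-1,1]$ on the $y$-axis gives $2\to3$, and $D_3\cap D_1=[-1,1]$ on the $z$-axis gives $3\to1$.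

**Lemma 1.** Let $C_i,C_j$ be disjoint convex curves whose planes meet in a line $\ell$.

(a) $i\to j$ and $j\to i$ do not both hold.

(b) One of the following holds: $D_i\cap D_j=\emptyset$; or $i\to j$; or $j\to i$; or the chords *overlap*. The last means that there is $p\in\ell\cap\operatorname{int}D_i\cap\operatorname{int}D_j$ such that, measuring distance from $p$, the curve $C_i$ is nearer than $C_j$ on one half-line of $\ell$ and farther than $C_j$ on the other.

*Proof.* We may assume that $I\cap J=[e,f]$ is nonempty (possibly $e=f$). An endpoint of $I$ lies in $C_i$, since a point of $\operatorname{int}D_i$ has a neighborhood in $\ell$ contained in $I$. Likewise endpoints of $J$ lie in $C_j$. As $C_i\cap C_j=\emptyset$, the intervals $I$ and $J$ have no common endpoint. Each of $e,f$ is an endpoint of $I$ or of $J$.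

(a) The point $e$ lies in $C_i$ or in $C_j$, so it does not lie in $\operatorname{int}D_i\cap\operatorname{int}D_j$. But if both arrows held, $e\in D_i\cap D_j$ would lie there. (If $i\to j$, then $e\notin C_j$, so $e\in C_i$; this is the claim made above that $C_i$ meets $D_j$.)

(b) *Case $I\subset J$.* If $\ell\cap\operatorname{int}D_j=\emptyset$, then $J\subset C_j$, and an endpoint of $I$ would lie in $C_i\cap C_j=\emptyset$. So $\ell$ meets $\operatorname{int}D_j$, and by (F1) $J$ minus its endpoints lies in $\operatorname{int}D_j$. The endpoints of $I$ are not endpoints of $J$, so $I\subset\operatorname{int}D_j$. Since $D_i\cap D_j=I$, this says $i\to j$.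

*Case $J\subset I$.* Symmetrically, $j\to i$.

*Case where neither contains the other.* Write $I=[a,b]$, $J=[c,d]$. Interchanging $i$ and $j$ if necessary, $a<c$. Since $J\not\subset I$, we have $b<d$. So $e=c\in C_j$ and $f=b\in C_i$, and $e\neq f$ because the curves are disjoint; altogether $a<c<b<d$. Now $e\in D_i\setminus C_i=\operatorname{int}D_i$ and $f\in D_j\setminus C_j=\operatorname{int}D_j$. Take $p$ strictly between $e$ and $f$. By (F1), applied in $D_i$ with interior point $e$ and in $D_j$ with interior point $f$, the point $p$ lies in $\operatorname{int}D_i\cap\operatorname{int}D_j$. By (F1) again, $C_i\cap\ell=\{a,b\}$ and $C_j\cap\ell=\{c,d\}$. Seen from $p$, to the right $C_i$ is at distance $b-p<d-p$, and to the left at distance $p-a>p-c$. $\square$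

The overlapping case is the position of (H), seen from the origin: the first circle has distance $\frac32$ to the right and $\frac12$ to the left, the second $\frac12$ and $\frac32$. We shall prove that overlapping curves always form a Hopf link. In a Brunnian link overlap is then excluded, and any two disks are disjoint or joined by exactly one arrow.

## Disks that no curve passes through, and three triangles

Suppose no two chords overlap. The first plan that comes to mind is to look for a $j$ with no arrow $i\to j$. Then for each $i\ne j$ the disks are disjoint or $j\to i$, and in both cases $C_i$ misses $D_j$. So $C_j$ can be shrunk in its own disk to a tiny circle, which is then carried off to infinity. Delete it and repeat.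

This works until every $j$ has an incoming arrow. In (B) we are in that position at the start, as we must be. But the arrows alone do not show that the link is nontrivial.

**Example 1.** In the $xz$-, $xy$- and $yz$-plane, respectively, take the triangles
$$\begin{aligned}D_1&=\{\,x+2z\ge1,\ 3x+2z\le6,\ x\ge-1\,\},\\ D_2&=\{\,y+2x\ge1,\ 3y+2x\le6,\ y\ge-1\,\},\\ D_3&=\{\,z+2y\ge1,\ 3z+2y\le6,\ z\ge-1\,\}.\end{aligned}$$
($D_1$ has vertices $(x,z)=(\frac52,-\frac34),(-1,1),(-1,\frac92)$; the others arise by the substitution $x\mapsto y\mapsto z\mapsto x$.) The disk $D_1$ meets the $x$-axis in $[1,2]$ and the $z$-axis in $[\frac12,3]$. By symmetry $D_2$ meets the $y$-axis in $[1,2]$ and the $x$-axis in $[\frac12,3]$. So $D_1\cap D_2=[1,2]$ on the $x$-axis, and there the inequalities of $D_2$ are strict: $2x\ge 2>1$, $2x\le4<6$, $0>-1$. Hence $1\to2$, and by symmetry $2\to3\to1$. Every disk has a curve passing through it, and the first plan cannot start.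

Now replace each $D_j$ by the closed $\frac1{10}$-neighborhood, in its plane, of the part of it that has to be kept, namely $D_i\cap D_j$ where $i\to j$. This neighborhood lies in $\operatorname{int}D_j$: for $D_2$, the distances from the segment $[1,2]$ of the $x$-axis to the three sides are at least $\frac1{\sqrt5}$, $\frac2{\sqrt{13}}$ and $1$. After the replacement $D_2$ is a thin neighborhood of $[1,2]$ on the $x$-axis, $D_3$ of $[1,2]$ on the $y$-axis and $D_1$ of $[1,2]$ on the $z$-axis. These segments have pairwise distance $\sqrt2$, so the new disks are pairwise disjoint. If the replacement is a legitimate deformation, the link is an unlink.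

**Example 2.** Do the same to the ellipses (B). The set to be kept in $D_2$ is $[-1,1]$ on the $x$-axis, and cyclically. Let $D_2^1$ be its closed $\eta_0$-neighborhood in the $xy$-plane, with $\eta_0=\frac14$; it is inside the ellipse because $\frac{(5/4)^2}{4}+\frac1{16}<1$. Similarly $D_1^1$ is the $\eta_0$-neighborhood of $[-1,1]$ on the $z$-axis, and it meets the $x$-axis in $[-\eta_0,\eta_0]$. So $D_1^1\cap D_2^1=[-\eta_0,\eta_0]$ and the arrow $1\to2$ survives. In the next round $D_2^2$ is the $\eta_1$-neighborhood of $[-\eta_0,\eta_0]$ on the $x$-axis, and $D_1^2\cap D_2^2=[-\eta_1,\eta_1]$, and so on. With $\eta_t=2^{-t-2}$ each disk lies in the interior of the previous one. The process never stops, and all three disks shrink to the origin.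

The two examples differ in whether the three disks have a common point.

**Definition (cyclic triple).** A *cyclic triple* of a link of convex curves is a triple of distinct indices with $i\to j\to k\to i$ and $D_i\cap D_j\cap D_k\neq\emptyset$.

The link (B) has one, with common point $0$. Example 1 has none, because the three planes meet only in $0$, which is in none of the disks. The plan of proof is now visible:

- overlapping chords give a Hopf link, and a cyclic triple gives the Borromean rings;
- if there is neither, shrink all disks simultaneously, each to a small neighborhood of the convex hull of what passes through it; some disk must become free after finitely many rounds, for otherwise the limit of the process would exhibit a cyclic triple.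

## Gauge interpolation

To recognize links we must deform one convex curve into another while controlling what happens on given lines. Let $o$ be a point of a plane $P$, with polar coordinates $(r,\theta)$ about $o$ in $P$ and normal coordinate $z$. Let $C=\partial D$ be a convex curve in $P$ with $o\in\operatorname{int}D$. By (F1) each half-line from $o$ meets $C$ exactly once, so $C=\{r=\rho(\theta)\}$ with a *radial function* $\rho>0$.

**Definition (gauge).** The *gauge* of $C$ about $o$ is the function $\gamma$ on $P$ with $\gamma=1/\rho$ on unit vectors and $\gamma(tv)=t\gamma(v)$ for $t\ge0$.

For the ellipse $E_2$ about $0$ it is $\gamma(x,y)=\sqrt{x^2/4+y^2}$. Always $D=\{\gamma\le1\}$. The gauge is convex: if $v,w\ne 0$ and $\alpha=\gamma(v)$, $\beta=\gamma(w)$, then $v/\alpha,w/\beta\in D$, so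
$$\frac{v+w}{\alpha+\beta}=\frac{\alpha}{\alpha+\beta}\cdot\frac v\alpha+\frac{\beta}{\alpha+\beta}\cdot\frac w\beta\in D,$$
that is, $\gamma(v+w)\le\gamma(v)+\gamma(w)$. A finite convex function on a plane is continuous, so $\gamma$ and $\rho$ are continuous. Conversely, let $\gamma$ be convex, positively homogeneous, and positive off $o$. Then $\{\gamma\le1\}$ is compact and convex with $o$ in its interior, its boundary is the simple closed curve $\{\gamma=1\}$, and $\gamma$ is the gauge of that curve.

If $\gamma_0,\gamma_1$ are gauges of convex curves about $o$, then $\gamma_s=(1-s)\gamma_0+s\gamma_1$ is convex, homogeneous and positive off $o$, so it is the gauge of a convex curve. We call this *gauge interpolation*. Its radial function satisfies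
$$\frac1{\rho_s}=\frac{1-s}{\rho_0}+\frac s{\rho_1}.\tag{1}$$
So $\rho_s$ is continuous in $(s,\theta)$ and lies between $\rho_0$ and $\rho_1$. Two features matter: convexity is kept, and on each half-line $1/\rho_s$ is affine in $s$.

Interpolating $\rho$ itself would lose convexity. For the ellipses with semi-axes $(1,\frac1{10})$ and $(\frac1{10},1)$, the average radial function is $0.55$ on the axes, so a convex region would need radius at least $0.55/\sqrt2>0.38$ on the diagonal; but there both radii, hence the average, equal $\sqrt{2/101}<0.15$.

The next lemma turns a moving radial function into a motion of space that leaves the other curves alone.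

**Lemma 2.** Let $\rho_s(\theta)>0$ be continuous in $(s,\theta)\in[0,1]\times S^1$, let $m=\min_s\rho_s$ and $M=\max_s\rho_s$ (continuous functions of $\theta$), and let $X\subset\mathbb R^3$ be compact and disjoint from $A=\{z=0,\ m(\theta)\le r\le M(\theta)\}$. Then there is an ambient isotopy, fixed on $X$, carrying $\{z=0,\ r=\rho_0\}$ to $\{z=0,\ r=\rho_s\}$ at time $s$.

*Proof.* The compact sets $N_\delta=\{m-\delta\le r\le M+\delta,\ |z|\le\delta\}$ decrease to $A$ as $\delta\to0$, so we may fix $\delta>0$ with $m>2\delta$ and $N_\delta\cap X=\emptyset$. Let $\varphi_{s,\theta}:[0,\infty)\to[0,\infty)$ be the identity outside $[m-\delta,M+\delta]$, and let it map $[m-\delta,\rho_0]$ linearly onto $[m-\delta,\rho_s]$ and $[\rho_0,M+\delta]$ linearly onto $[\rho_s,M+\delta]$. All these intervals have length at least $\delta$, so $\varphi_{s,\theta}$ is an increasing homeomorphism, continuous in $(s,\theta,r)$, and $\varphi_{0,\theta}=\mathrm{id}$. Put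
$$\beta(z)=\max(0,1-|z|/\delta),\qquad\Phi_s(r,\theta,z)=(\varphi_{s\beta(z),\theta}(r),\theta,z).$$
For fixed $(\theta,z)$ this is a homeomorphism in $r$. Near $r=0$ and outside $N_\delta$ it is the identity. So $(s,x)\mapsto(s,\Phi_s(x))$ is a continuous bijection of $[0,1]\times\mathbb R^3$ which is the identity outside a compact set, hence a homeomorphism. Further, $\Phi_0=\mathrm{id}$, $\Phi_s$ fixes $X$, and at $z=0$ we have $\beta=1$, so $\{r=\rho_0\}$ goes to $\{r=\rho_s\}$. $\square$

We call $A$ the *swept region*. It lies in the plane $P$. For gauge interpolation it is the closed region between the curves $r=\min(\rho_0,\rho_1)$ and $r=\max(\rho_0,\rho_1)$.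

**Definition (general position).** Planes $P_1,\dots,P_n$ are in *general position* if any two meet in a line, any three have linearly independent normals, and no four have a common point.

**Lemma 3.** Any link of convex curves can be deformed through convex curves, by an arbitrarily small motion, so that the planes $P_i$ are in general position.

*Proof.* *Choosing the planes.* Tilt the planes one at a time by small rotations, so that each new normal avoids the finitely many lines and planes spanned by one or two earlier normals. Then any two and any three normals are linearly independent. Next translate the planes slightly, one at a time, so that each avoids the finitely many triple points of the earlier ones; then no four have a common point. So there are rigid motions $g_i$ arbitrarily close to the identity, joined to it by paths $g_{i,s}$ ($g_{i,0}=\mathrm{id}$, $g_{i,1}=g_i$) of rigid motions close to the identity, with the planes $g_i(P_i)$ in general position.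

*Moving the curves simultaneously.* Fix cutoffs $\chi_i:\mathbb R^3\to[0,1]$, equal to $1$ on $C_i$, Lipschitz with constant $\Lambda$, with compact supports that are pairwise disjoint and contained in an open ball $B$. If the $g_{i,s}$ are close enough to the identity, each map $h_{i,s}(x)=g_{i,s}(x)-x$ is bounded by $\varepsilon$ and $\varepsilon$-Lipschitz on the closure of $B$. Put $f_s=\sum_i\chi_ih_{i,s}$. For $x,y$ in the closure of $B$,
$$|\chi_i(x)h_{i,s}(x)-\chi_i(y)h_{i,s}(y)|\le(\Lambda\varepsilon+\varepsilon)|x-y|.$$
If $x\in B$ and $y\notin B$, replace $y$ by a point of $\partial B$ on the segment $[x,y]$, where $f_s$ vanishes as well. So $f_s$ has Lipschitz constant at most $\lambda=n(\Lambda+1)\varepsilon$, and we take $\varepsilon$ with $\lambda<1$.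

Then $\mathrm{id}+f_s$ is injective, since $|x+f_s(x)-y-f_s(y)|\ge(1-\lambda)|x-y|$. It is surjective, since for each $y$ the contraction $x\mapsto y-f_s(x)$ has a fixed point. The same inequality shows that the inverse is Lipschitz. As $f_s$ is supported in a fixed compact set and depends continuously on $s$, the maps $\mathrm{id}+f_s$ form an ambient isotopy. On $C_i$ we have $\chi_i=1$ and the other cutoffs vanish, so $C_i$ moves by the rigid motions $g_{i,s}$ and stays a convex curve. $\square$

The next lemma explains why only the order of radii on the common lines matters.

**Lemma 4.** Let $P_1,\dots,P_m$ be distinct planes through $0$, and put $L_{ij}=P_i\cap P_j$. Let $(C_i)$ and $(C_i^0)$ be two systems of pairwise disjoint convex curves in $P_1,\dots,P_m$ with $0\in\operatorname{int}D_i$ and $0\in\operatorname{int}D_i^0$, and with radial functions $\rho_i,\rho_i^0$. Suppose that for all $i\ne j$ and on each of the two half-lines of $L_{ij}$ from $0$, $\rho_i-\rho_j$ and $\rho_i^0-\rho_j^0$ have the same sign. Then the first link can be deformed through convex curves to the second.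

*Proof.* *The interpolated curves stay disjoint.* Let $C_i^s$ be given by gauge interpolation from $C_i$ to $C_i^0$, with radial functions $\rho_i^s$. On a half-line of $L_{ij}$ the number $1/\rho_i^s-1/\rho_j^s$ is affine in $s$ by (1). Its values at $s=0,1$ are nonzero, because the curves are disjoint, and of equal sign. So it never vanishes. By compactness
$$g=\min|\rho_i^s-\rho_j^s|>0,$$
the minimum taken over $s$, over $i\neq j$ and over the half-lines of $L_{ij}$. (For $m=1$ there is no pair and Lemma 2 alone suffices.)

*Realizing the motion by isotopies.* Lemma 2 moves one curve at a time, so we take small time steps. Choose $N$ with $|\rho_i^s-\rho_i^{s'}|<g/2$ whenever $|s-s'|\le1/N$, and put $s_k=k/N$. Pass from $s_k$ to $s_{k+1}$ by moving $C_1,C_2,\dots$ in turn. When $C_i$ moves, each other curve $C_j$ is at stage $s_k$ or $s_{k+1}$, and the region swept by $C_i$, which lies in $P_i$, can meet it only on $L_{ij}$. By the intermediate value theorem each point of the swept region on a half-line of $L_{ij}$ has radius $\rho_i^s$ for some $s\in[s_k,s_{k+1}]$. For this $s$,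
$$|\rho_i^s-\rho_j^{s_k}|\ge|\rho_i^s-\rho_j^s|-|\rho_j^s-\rho_j^{s_k}|>g-\tfrac g2=\tfrac g2>0,$$
and likewise with $s_{k+1}$ in place of $s_k$. So the swept region misses all other curves, and Lemma 2 applies. $\square$

## Reading off Hopf links and Borromean rings

Lemma 4 is now compared with the two models.

**Lemma 5.** Let $C_i,C_j$ be disjoint convex curves whose planes meet in a line. If their chords overlap, $C_i\cup C_j$ is a Hopf link. Hence, if $C_i\cup C_j$ is not a Hopf link, then $D_i\cap D_j=\emptyset$, or $i\to j$, or $j\to i$.

*Proof.* Translate so that the point $p$ of Lemma 1(b) is $0$. Let $v$ span $\ell$, directed so that $\rho_i<\rho_j$ on the half-line of $v$ and $\rho_i>\rho_j$ on the opposite one. Choose $w_i\in P_i$ and $w_j\in P_j$ independent of $v$. The linear map $v\mapsto e_1$, $w_i\mapsto e_3$, $w_j\mapsto\pm e_2$ takes $P_i$ to $\{y=0\}$ and $P_j$ to $\{z=0\}$; choose the sign so that it preserves orientation. Since $GL_3^+(\mathbb R)$ is connected, the map is isotopic to the identity through linear maps. On each half-line it multiplies both radii by the same factor, so it preserves their order. Now compare with (H): on the positive $x$-axis the circle in $\{y=0\}$ has radius $\frac12$ and the one in $\{z=0\}$ has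 radius $\frac32$, and on the negative $x$-axis these are interchanged. The orders agree with those of $C_i,C_j$, so Lemma 4 deforms $C_i\cup C_j$ to (H). The last sentence follows from Lemma 1(b). $\square$

**Lemma 6.** Let the planes of $C_1,C_2,C_3$ be in general position. If $(1,2,3)$ is a cyclic triple, then $C_1\cup C_2\cup C_3$ is isotopic to the Borromean rings; it can be deformed through convex curves to model (B).

*Proof.* *Order of the radii.* Let $p\in D_1\cap D_2\cap D_3$ and translate so that $p=0$. From $1\to2$, $2\to3$, $3\to1$ we get $0\in\operatorname{int}D_2\cap\operatorname{int}D_3\cap\operatorname{int}D_1$. On each half-line of $P_1\cap P_2$ from $0$, the point at radius $\min(\rho_1,\rho_2)$ lies in $D_1\cap D_2\subset\operatorname{int}D_2$. So $\min(\rho_1,\rho_2)<\rho_2$, which means $\rho_1<\rho_2$. In the same way $\rho_2<\rho_3$ on $P_2\cap P_3$ and $\rho_3<\rho_1$ on $P_3\cap P_1$.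

*Moving the planes to the coordinate planes.* The normals $\nu_1,\nu_2,\nu_3$ are linearly independent, and the lines $P_i\cap P_j=\nu_i^\perp\cap\nu_j^\perp$ are spanned by the vectors of the dual basis. So these three lines are linearly independent. Some linear map takes $P_1\cap P_2$, $P_2\cap P_3$, $P_3\cap P_1$ to the $x$-, $y$-, $z$-axis, and by the choice of the sign on one axis we make it orientation-preserving. It is joined to the identity in $GL_3^+(\mathbb R)$, and along the path curves stay convex. Now $P_1$ is the $xz$-plane, $P_2$ the $xy$-plane and $P_3$ the $yz$-plane: the planes of $E_1,E_2,E_3$.

*Comparison.* On the $x$-axis $E_1,E_2$ have radii $1<2$; on the $y$-axis $E_2,E_3$ have radii $1<2$; on the $z$-axis $E_3,E_1$ have radii $1<2$. These are the orders of $C_1,C_2,C_3$. Apply Lemma 4. $\square$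

## Shrinking every disk to what passes through it

**Proposition 7.** Let $L=C_1\cup\dots\cup C_n$ $(n\ge1)$ be a link of convex curves with planes in general position such that for $i\neq j$ either $D_i\cap D_j=\emptyset$ or $i\to j$ or $j\to i$, and with no cyclic triple. Then $L$ can be deformed through convex curves to round circles in pairwise disjoint balls. In particular $L$ is an unlink.

We call the condition on pairs the *nesting hypothesis*.

**Step 1: one round of shrinking.** The purpose is to define the shrinking and to see that it is a deformation which keeps the hypotheses. Put $D_j^0=D_j$. Suppose that we have compact convex sets $D_j^t\subset P_j$ with nonempty interior, whose boundary curves $C_j^t$ form a link satisfying the hypotheses of the proposition, with arrows written $\to_t$. If some $j$ has no $i$ with $i\to_tj$, stop. Otherwise put, for each $j$,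
$$H_j^t=\operatorname{conv}\bigcup_{i\to_tj}(D_i^t\cap D_j^t).$$
This is nonempty, and compact by (F2). It lies in $\operatorname{int}D_j^t$, because each $D_i^t\cap D_j^t$ in the union does and $\operatorname{int}D_j^t$ is convex. Let $D_j^{t+1}$ be the closed $\eta$-neighborhood of $H_j^t$ in $P_j$, with $0<\eta\le2^{-t}$ so small that $D_j^{t+1}\subset\operatorname{int}D_j^t$. It is compact and convex with nonempty interior, and $H_j^t\subset\operatorname{int}D_j^{t+1}$. Let $C_j^{t+1}$ be its boundary curve.

*Claim.* The annulus $A_j=D_j^t\setminus\operatorname{int}D_j^{t+1}$ meets neither $C_i^t$ nor $C_i^{t+1}$ for $i\neq j$.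

Both curves lie in $D_i^t$, so their points in $D_j^t$ lie in $D_i^t\cap D_j^t$. If this set is empty, there is nothing to prove. If $i\to_tj$, it lies in $H_j^t\subset\operatorname{int}D_j^{t+1}$, which misses $A_j$. If $j\to_ti$, it lies in $H_i^t\subset\operatorname{int}D_i^{t+1}\subset\operatorname{int}D_i^t$, which contains no point of $C_i^{t+1}$ or $C_i^t$. This proves the claim.

Since $C_j^t$ and $C_j^{t+1}$ lie in $A_j$, the claim shows that the curves $C_1^{t+1},\dots,C_n^{t+1}$ are pairwise disjoint. For $j=1,\dots,n$ in turn, replace $C_j^t$ by $C_j^{t+1}$ by gauge interpolation about a point of $\operatorname{int}D_j^{t+1}$. The swept region lies in $A_j$, which misses all other curves, old or new. So Lemma 2 applies, and we have a deformation through convex curves.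

**Step 2: the arrows can only disappear.** The purpose is to check that the hypotheses persist. We have $D_i^{t+1}\cap D_j^{t+1}\subset D_i^t\cap D_j^t$. Suppose that the left side is nonempty. Then $i\to_tj$ or $j\to_ti$. If $i\to_tj$, then
$$D_i^{t+1}\cap D_j^{t+1}\subset D_i^t\cap D_j^t\subset H_j^t\subset\operatorname{int}D_j^{t+1},$$
so $i\to_{t+1}j$. Symmetrically, $j\to_ti$ gives $j\to_{t+1}i$. So the nesting hypothesis persists. Moreover $i\to_{t+1}j$ implies $i\to_tj$: the disks met at stage $t$, so otherwise $j\to_ti$, hence $j\to_{t+1}i$, which contradicts Lemma 1(a). Since the disks and the relation only get smaller, a cyclic triple at stage $t+1$ would be one at stage $t$. So none appears, and the planes have not changed. The hypotheses hold at stage $t+1$.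

**Step 3: the process stops.** This is the heart of the proof. Suppose it does not stop.

*The limit.* The relations $\to_t$ decrease on a finite set, so they are eventually constant, equal to a relation $\to_\infty$ in which every $j$ has some $i\to_\infty j$. Put $D_j^\infty=\bigcap_tD_j^t$, a nonempty compact convex set. If $i\to_\infty j$, then $i\to_tj$ for all $t$, and the nonempty compact sets $D_i^t\cap D_j^t$ decrease to $D_i^\infty\cap D_j^\infty$, which is therefore nonempty. Put
$$H_j=\operatorname{conv}\bigcup_{i\to_\infty j}(D_i^\infty\cap D_j^\infty)\subset D_j^\infty.$$

*In the limit nothing is left but what passes through:*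
$$D_j^\infty=H_j.\tag{2}$$
Let $\varepsilon>0$. A decreasing sequence of compact sets eventually lies in the $\varepsilon$-neighborhood of its intersection. So for all large $t$ (also so large that $\to_t$ equals $\to_\infty$) and all $i\to_\infty j$ the set $D_i^t\cap D_j^t$ lies in the $\varepsilon$-neighborhood of $D_i^\infty\cap D_j^\infty$, hence in that of $H_j$. The $\varepsilon$-neighborhood of $H_j$ is convex, so it contains $H_j^t$. Since $D_j^\infty\subset D_j^{t+1}$ and $\eta\le2^{-t}$, the set $D_j^\infty$ lies in the $(\varepsilon+2^{-t+1})$-neighborhood of $H_j$. Let $t\to\infty$ and then $\varepsilon\to0$; as $H_j$ is compact, $D_j^\infty\subset H_j$.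

*An extreme point.* Let $K=\operatorname{conv}\bigcup_jD_j^\infty$. By (F2) and (F3) it is compact and has an extreme point $p$, and $p\in\bigcup_jD_j^\infty$. Let $S=\{j:p\in D_j^\infty\}\neq\emptyset$. Take $j\in S$. By (2), $p$ is a convex combination, with positive weights, of points of the sets $D_i^\infty\cap D_j^\infty$ with $i\to_\infty j$. These points lie in $K$ and $p$ is extreme in $K$, so they all equal $p$. Hence $p\in D_i^\infty\cap D_j^\infty$ for some $i\to_\infty j$, and this $i$ belongs to $S$.

*The cycle.* So every element of the finite set $S$ has a predecessor in $S$. Following predecessors we find a directed cycle of $\to_\infty$ in $S$, with distinct elements. The relation is irreflexive, and antisymmetric by Lemma 1(a), so the cycle has length at least $3$. On the other hand $p\in\bigcap_{j\in S}P_j$ and no four of the planes have a common point, so $|S|\le3$. Hence $S=\{i,j,k\}$ with $i\to_\infty j\to_\infty k\to_\infty i$ and $p\in D_i^\infty\cap D_j^\infty\cap D_k^\infty\subset D_i\cap D_j\cap D_k$. As $\to_\infty$ is contained in $\to$, this is a cyclic triple of $L$, a contradiction.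

In Example 2 every $D_j^\infty$ is $\{0\}$, so $p=0$ and $S=\{1,2,3\}$: the argument finds the cyclic triple of (B).

**Step 4: splitting off a free curve.** By Step 3, at some stage $t$ there is $j$ with no $i\to_tj$. We carry out the first plan for this $j$. For $i\neq j$ either $D_i^t\cap D_j^t=\emptyset$, or $j\to_ti$ and $D_i^t\cap D_j^t\subset\operatorname{int}D_i^t$; in both cases $C_i^t\cap D_j^t=\emptyset$. Let $M$ be the union of all other components, together with the round circles split off in earlier rounds, which will lie outside a ball containing $D_j^t$. So $M\cap D_j^t=\emptyset$. Fix $q\in\operatorname{int}D_j^t$.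

*A ray that misses $M$.* A convex curve has finite length, at most the perimeter of any square in its plane containing it (nearest-point projection onto the convex region does not increase length, and it maps the square onto a set containing the curve). So $M$ has finite length. Since $q\notin M$ and $M$ is compact, the radial projection $x\mapsto(x-q)/|x-q|$ to the unit sphere is Lipschitz on $M$, so the image of $M$ has finite length and therefore area zero. Hence some closed ray from $q$, in a direction $u$, misses $M$. Let $d>0$ be its distance from $M$ (if $M=\emptyset$, take any ray and $d=1$).

*Shrink and carry away.* By gauge interpolation about $q$ and Lemma 2, shrink $C_j^t$ inside $D_j^t$ to a round circle about $q$ of radius less than $d/3$ contained in $\operatorname{int}D_j^t$. The swept region lies in $D_j^t$ and misses $M$. Let $\sigma$ be a long segment of the ray, starting at $q$, and let $\chi$ be a Lipschitz cutoff equal to $1$ on the $d/3$-neighborhood of $\sigma$ and $0$ outside its $2d/3$-neighborhood. The flow of the vector field $\chi u$ fixes $M$. It translates the circle rigidly, as long as its center runs along $\sigma$. With $\sigma$ long enough, the circle ends in a small ball outside a big ball that contains $M$, all the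 disks $D_i^t$ ($i\ne j$) of the components not yet split off, and the small balls of the circles split off before.

*Repeat.* The curves not yet split off satisfy all hypotheses of the proposition. In the further shrinking they stay in their present disks $D_i^t$, and so do the swept regions, away from the circles already split off. So Steps 1 to 4 can be repeated. After $n$ rounds we have round circles in pairwise disjoint balls. Each bounds a flat disk in its ball, so $L$ is an unlink. $\square$

*Remark.* The condition that no four planes meet in a point makes the last lines of Step 3 short, but one can also argue without it. Any two $i,j\in S$ are related by $\to_\infty$, because $p\in D_i^t\cap D_j^t$ for all $t$. A shortest directed cycle $v_1\to v_2\to v_3\to\cdots\to v_1$ in $S$ then has length $3$: if it were longer, then $v_3\to_\infty v_1$ would give a cycle of length $3$, and $v_1\to_\infty v_3$ a cycle shorter by one.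

## The dichotomy and the proof of Theorem 1

**Proposition 8.** Let $L$ be a link of convex curves with no Hopf sublink. Then either $L$ can be deformed through convex curves to round circles in disjoint balls, or $L$ has a 3-component sublink isotopic to the Borromean rings.

*Proof.* By Lemma 3 we may assume general position; the isotopy type of every sublink is unchanged. By Lemma 5 the nesting hypothesis holds. If there is no cyclic triple, apply Proposition 7. If there is one, apply Lemma 6. $\square$

**Proof of Theorem 1.** Let $L$ be Brunnian with all components convex curves, and let $n\ge3$ be the number of components. Every 2-component sublink is a proper sublink, hence an unlink, hence not a Hopf link. Since $L$ is not an unlink, Proposition 8 gives a 3-component sublink $B\subset L$ isotopic to the Borromean rings. Now $B$ is not an unlink, so it is not a proper sublink of $L$. Hence $L=B$. $\blacksquare$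

*Remark (round circles).* Our argument also shows why round circles cannot do this, in agreement with the theorem of Freedman and Skora quoted at the start. Suppose three round circles, in planes in general position, form a cyclic triple $1\to2\to3\to1$ with common point $p$ of the disks. On every line through $p$ in the plane of the $i$-th circle, the product of the two radii from $p$ is the same number $\pi_i=R_i^2-|p-c_i|^2$, where $R_i$ and $c_i$ are radius and center. By the proof of Lemma 6, $\rho_1<\rho_2$ on both half-lines of $P_1\cap P_2$, so $\pi_1<\pi_2$. In the same way $\pi_2<\pi_3<\pi_1$, which is absurd. The deformation of Lemma 3 moves each curve by rigid motions and keeps circles round. So a link of round circles with no Hopf sublink is an unlink, by Lemma 5 and Proposition 7.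

## All convex Borromean rings deform to the ellipses

The deformations constructed above kept every curve convex. This gives more than Theorem 1 needs.

**Theorem 3.** Any two realizations of the Borromean rings by convex curves can be deformed into each other through convex curves (up to numbering of the components).

*Proof.* It suffices to deform any such realization to model (B). Let $L$ be a 3-component link of convex curves isotopic to the Borromean rings. Its 2-component sublinks are unlinks, hence not Hopf links. Deform $L$ by Lemma 3 to general position. By Lemma 5 the nesting hypothesis holds. Since $L$ is not an unlink, Proposition 7 shows that there is a cyclic triple. It consists of all three components, and after renumbering it is $(1,2,3)$. By Lemma 6, $L$ deforms through convex curves to model (B). $\blacksquare$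

## Pairs and triples decide whether convex curves are unlinked

We recall the invariants in the next theorem. Two links are *link-homotopic* if they are joined by a homotopy during which distinct components stay disjoint, while each component may cross itself. For instance, a trefoil, as a link with one component, is link-homotopic to a round circle. A link in $\mathbb R^3\subset S^3=\partial B^4$ is *slice* if its components bound disjoint locally flat disks in $B^4$.

For a group $G$ let $G_1=G$ and $G_{q+1}=[G,G_q]$ be the lower central series. Let $X$ be the exterior of the link in $S^3$ and $G=\pi_1(X)$. The group $G/G_q$ is generated by $n$ meridians, one for each component, so the $0$-framed longitude of $C_k$ is represented in $G/G_q$ by a word in the free group $F$ on these meridians $x_1,\dots,x_n$. Substitute $x_i\mapsto1+X_i$ (noncommuting power series, with $q$ large). The coefficient of $X_i$, $i\ne k$, is the linking number of $C_i$ and $C_k$. If all linking numbers vanish, the coefficient of $X_iX_j$, for distinct $i,j,k$, is a well-defined integer, $\bar\mu(ijk)$. Deleting other components does not change it. The Hopf link has linking number $\pm1$. The Borromean rings have vanishing linking numbers and $\bar\mu(123)=\pm1$.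

All of this applies to convex curves, since they are tame: approximate $D_i$ from inside by a convex polygon. The region between the two boundaries is as close to $C_i$ as we like, so it misses the other curves, and Lemma 2 moves $C_i$ to the polygon.

**Theorem 2.** For a link $L$ all of whose components are convex curves, the following are equivalent:

1. $L$ is an unlink;
2. every sublink with at most 3 components is an unlink;
3. no 2-component sublink is a Hopf link and no 3-component sublink is the Borromean rings;
4. all pairwise linking numbers and all Milnor invariants $\bar\mu(ijk)$ ($i,j,k$ distinct) vanish;
5. $L$ is link-homotopic to an unlink;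
6. $L$ is slice (its components bound disjoint locally flat disks in $B^4$);
7. $L$ can be deformed *through convex curves* to round circles lying in pairwise disjoint balls.

*Proof.* **The geometric conditions (1), (2), (3), (7).** Sublinks of unlinks are unlinks, so (1)⇒(2). The Hopf link and the Borromean rings are not unlinks, so (2)⇒(3). Proposition 8 is (3)⇒(7). And (7)⇒(1) is clear.

**(1) implies (4), (5), (6).** The invariants of an unlink vanish, and (5) is immediate. For (6), separated round circles bound disjoint flat disks, whose interiors we push into $B^4$. An ambient isotopy to the given unlink extends to $S^3$ and ends in a homeomorphism of $S^3$, which extends radially to a homeomorphism of $B^4$. This takes the disks to disjoint locally flat disks.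

**Each of (4), (5), (6) implies (3).** Each of these conditions passes to sublinks. By the values for the Hopf link and the Borromean rings, it suffices that each condition forces the linking numbers to vanish and, when these vanish, $\bar\mu(ijk)$ with distinct indices to be zero.

*Condition (4)* says exactly this.

*Condition (5).* By Milnor (*Link groups*, Ann. of Math. 59 (1954); *Isotopy of links*, 1957), $\bar\mu$-invariants with pairwise distinct indices, including linking numbers, are invariant under link homotopy. They vanish for unlinks.

*Condition (6).* The purpose is to see that the longitudes are trivial in all nilpotent quotients. Let $\Delta_1,\dots,\Delta_n$ be disjoint locally flat slice disks. Locally flat surfaces in 4-manifolds have normal bundles (Freedman–Quinn), so $\Delta_i$ has a neighborhood $\Delta_i\times D^2$; we take these disjoint. Let $Y$ be the complement of the disks in $B^4$; up to homotopy we may remove the open neighborhoods instead. The intersection of $Y$ with the neighborhoods is, up to homotopy, a union of $n$ circles, the meridians. Write $\bigsqcup S^1$ for it. Mayer–Vietoris for $B^4=Y\cup\bigcup_i\Delta_i\times D^2$ contains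
$$H_2(\textstyle\bigsqcup S^1)=0\to H_2(Y)\to H_2(B^4)=0\to H_1(\bigsqcup S^1)=\mathbb Z^n\to H_1(Y)\to H_1(B^4)=0.$$
So $H_2(Y)=0$, and $H_1(Y)=\mathbb Z^n$ is generated by the meridians. The end of the sequence gives $H_0(Y)=\mathbb Z$, so $Y$ is connected. $H_1(X)=\mathbb Z^n$ is also generated by the meridians.

Consider the inclusion $X\to Y$, and the map of a wedge of $n$ circles to $Y$ given by the meridians. Both induce isomorphisms on $H_1$ and, since $H_2(Y)=0$, surjections on $H_2$. Stallings' theorem (J. Algebra 2 (1965)) says that such maps induce isomorphisms on all quotients by terms of the lower central series. (In terms of groups: $H_2(Y)\to H_2(\pi_1(Y))$ is onto, so $H_2(\pi_1(Y))=0$, and the homomorphisms of fundamental groups are isomorphisms on $H_1$ and onto on $H_2$.) Hence, for all $q$ and compatibly with meridians,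
$$F/F_q\;\cong\;\pi_1(Y)/\pi_1(Y)_q\;\cong\;\pi_1(X)/\pi_1(X)_q.$$

Finally, a parallel copy of $\Delta_k$ in $\Delta_k\times D^2$ is disjoint from all the $\Delta_i$. Its boundary is a parallel of $C_k$, and the linking number of this parallel with $C_k$ is the intersection number of the two disjoint disks, which is $0$. So the boundary is the $0$-framed longitude of $C_k$. It bounds a disk in $Y$, so it is trivial in $\pi_1(Y)$, and by the isomorphisms it is represented in $F/F_q$ by $1$ for every $q$. All coefficients in the definition are then zero: the linking numbers vanish, and so do the $\bar\mu$-invariants. $\blacksquare$
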